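# Entire solutions of the Fisher–KPP equation as limits of superposed traveling fronts

## 1. Solutions that depend on time alone

Throughout, $f$ is a $C^2$ concave function on $[0,1]$ with $f(0)=f(1)=0$, $f'(0)>0$, $f'(1)<0$ and $f>0$ on $(0,1)$. The equation is
$$u_t=\Delta u+f(u),\qquad x\in\mathbb R^N,\ t\in\mathbb R. \tag{1.1}$$
A solution defined for all $x\in\mathbb R^N$ and all $t\in\mathbb R$ is called entire, and $\mathcal E$ is the set of entire solutions with $0\le u\le1$. The topology $\mathcal T$ is that of uniform convergence on compact subsets of $\mathbb R^N\times\mathbb R$.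

The equation has a well-known family of entire solutions, the planar traveling fronts, and there is a recipe (Section 2) that superposes finitely many of them into a new entire solution. We ask whether every element of $\mathcal E$ is a $\mathcal T$-limit of such finite superpositions. We start where everything can be done by hand: solutions that do not depend on $x$. Let $\xi$ be a solution of $\xi'=f(\xi)$ with $0<\xi<1$, $\xi(-\infty)=0$, $\xi(+\infty)=1$. In this section we choose the unit of time so that $f'(0)=1$.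

**Proposition 1.** (a) The elements of $\mathcal E$ that do not depend on $x$ are $0$, $1$ and the functions $\xi(t+h)$, $h\in\mathbb R$. (b) For such a $u\neq1$, $e^mu(-m)$ is nondecreasing in $m$ and has a finite limit $\ell(u)$, and $u\mapsto\ell(u)$ is a bijection from these solutions onto $[0,\infty)$.

**Proof.** (a) Here $u'=f(u)$. If $u$ takes the value $0$ or $1$, it is constant by uniqueness for the ODE. Otherwise $0<u<1$, so $u'>0$ and $u(\pm\infty)$ exist; they are zeros of $f$, since $u\to l$ with $f(l)>0$ would force $u'\to f(l)>0$ and $u$ unbounded. Hence $u(-\infty)=0$, $u(+\infty)=1$, so $u(t_0)=\xi(0)$ for some $t_0$, and $u=\xi(\cdot-t_0)$.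

(b) By concavity $f(s)\le s$, and since $f$ is $C^2$ there is $M_0\ge0$ with $f(s)\ge s-M_0s^2$ on $[0,1]$. So $(e^{-t}u)'=-e^{-t}(u-f(u))\le0$, which is the monotonicity. For $u=\xi$ we have $f(\xi)\ge\xi/2$ for $t$ near $-\infty$, so $\xi\le Ce^{t/2}$ there and $\xi$ is integrable at $-\infty$. As $(\ln(e^{-t}\xi))'=f(\xi)/\xi-1\in[-M_0\xi,0]$, $e^{-t}\xi(t)$ has a limit $\mathcal A\in(0,\infty)$ as $t\to-\infty$. Then $\ell(\xi(\cdot+h))=e^h\mathcal A$, which runs once through $(0,\infty)$, and $\ell(0)=0$. $\square$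

Since $\xi(\cdot+h)\to1$ or $0$ as $h\to\pm\infty$, every $x$-independent element of $\mathcal E$ is a limit of the solutions $\xi(\cdot+h)$. The proof attaches to $u$ a linear object, the mass $\ell(u)$, by running the linearized equation forward from time $-m$. The mass is finite, it determines $u$, and the discrepancy between the nonlinear and the linear flow is a quadratic loss, at most $M_0e^{-t}u^2$ per unit time, which is integrable because $u$ is small near $-\infty$.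

The mass also turns a nonlinear sum into addition. Start the ODE at time $-r$ from $2\xi(-r)$. The solution is $\xi(\cdot+h_r)$ with $\xi(-r+h_r)=2\xi(-r)$. Since $e^{-t}\xi(t)\to\mathcal A$ and both arguments tend to $-\infty$ (the values tend to $0$), $e^{h_r}\to2$: the limit is $\xi(\cdot+\ln2)$, whose mass is $2\ell(\xi)$.

For solutions that depend on $x$, the number $e^mu(-m)$ becomes the function obtained by running the linear equation $w_t=\Delta w+w$ from $u(\cdot,-m)$. Is it still finite? Does it still determine $u$? And in which space of linear objects do we have to decompose? The first question already has a negative answer (Section 4), and repairing it is most of the work.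

## 2. Fronts, the superposition $\bigoplus$, and two theorems

Let $c^*=2\sqrt{f'(0)}$. For $c\ge c^*$ let $\varphi_c$ be the front of speed $c$: $\varphi_c''-c\varphi_c'+f(\varphi_c)=0$ on $\mathbb R$, $\varphi_c(-\infty)=0$, $\varphi_c(+\infty)=1$. It is unique up to translation; fix any normalization. It takes values in $(0,1)$, because touching $0$ or $1$ would make it constant by ODE uniqueness. It is strictly increasing: at a critical point $\varphi_c''=-f(\varphi_c)<0$, so every critical point is a strict local maximum; after such a maximum, since $\varphi_c\to1$, there would have to be a local minimum, where $\varphi_c''\ge0$, which is impossible. So $\varphi_c'$ never vanishes.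

For $(v,c,h)\in S^{N-1}\times[c^*,+\infty]\times\mathbb R$ put
$$\phi_{(v,c,h)}(x,t)=\varphi_c(x\cdot v+ct+h)\ \ (c<\infty),\qquad \phi_{(v,c,h)}(x,t)=\xi(t+h)\ \ (c=\infty).$$

**Definition (superposition).** For $p\ge1$, $\bigoplus_{i=1}^p\phi_{(v_i,c_i,h_i)}=\lim_{n\to\infty}U_n$, where $U_n$ solves (1.1) for $t>-n$ with $U_n(\cdot,-n)=\max_i\phi_{(v_i,c_i,h_i)}(\cdot,-n)$.

This limit is known to exist and to be an entire solution with values in $(0,1)$. A maximum of solutions is a subsolution, so if we start at $-r$ with $r$ real, the resulting solution is nondecreasing in $r$; the limit may be taken along any $r\to\infty$, and it is $\ge\max_i\phi_{(v_i,c_i,h_i)}$.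

For example, for $p=1$ the superposition is the front itself. If two fronts have the same $v,c$ and $h_1\le h_2$, the maximum is the second front and the superposition is the second front: thus $\xi(\cdot+h_1)\oplus\xi(\cdot+h_2)=\xi(\cdot+\max(h_1,h_2))$. So $\bigoplus$ is not the addition of masses from Section 1. For $N=1$ and two fronts of the same speed and shift with $v_1=1$, $v_2=-1$, all $U_n$ are even in $x$, and the superposition is an even solution lying above both fronts.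

The following statement was posed as a conjecture in "Travelling Fronts and Entire Solutions of the Fisher-KPP Equation in $\mathbb R^N$" (doi:10.1007/pl00004238).

**Theorem A.** For every $N\ge1$ and every $f$ as above, $\mathcal E$ is the $\mathcal T$-closure of the set of all $\bigoplus_{i=1}^p\phi_{(v_i,c_i,h_i)}$, $p\ge1$, $(v_i,c_i,h_i)\in S^{N-1}\times[c^*,+\infty]\times\mathbb R$.

**Theorem B.** Let $\lambda^*=\sqrt{f'(0)}$, $\mathbb B=\{a\in\mathbb R^N:|a|\le\lambda^*\}$. For $0<|a|\le\lambda^*$ let $v_a=a/|a|$, $c_a=|a|+f'(0)/|a|$ $(\ge c^*)$, and normalize $\varphi_c(0)=\xi(0)=\frac12$. There is a bijection $\mu\mapsto u_\mu$ from the finite nonnegative Borel measures on $\mathbb B$ onto $\mathcal E\setminus\{1\}$. It is a homeomorphism (weak convergence / $\mathcal T$), satisfies $\mu\le\nu\Leftrightarrow u_\mu\le u_\nu$, and: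

1. for $m>0$, $u_{m\delta_a}=\varphi_{c_a}\big(x\cdot v_a+c_at+\frac{\ln m}{|a|}\big)$ if $a\ne0$, and $u_{m\delta_0}=\xi\big(t+\frac{\ln m}{f'(0)}\big)$;
2. $u_{\mu+\nu}(\cdot,t)=\lim_{r\to\infty}S_{t+r}\big[\min(1,u_\mu+u_\nu)(\cdot,-r)\big]$, where $S_t$ is the semigroup of (1.1);
3. $u_\mu(x+y,t-s)=u_{\mu'}(x,t)$ with $d\mu'(a)=e^{a\cdot y-(|a|^2+f'(0))s}d\mu(a)$, for $y\in\mathbb R^N$, $s\in\mathbb R$.

Consequently every $u\in\mathcal E$ satisfies $u_t\ge c^*|\nabla u|$, and the constant is sharp.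

**Normalization.** If $\tilde u(x,t)=u(x/\lambda^*,t/f'(0))$ and $\tilde f=f/f'(0)$, then $\tilde u_t=\Delta\tilde u+\tilde f(\tilde u)$ and $\tilde f'(0)=1$. Fronts go to fronts, with $\tilde\varphi_{c/\lambda^*}(z)=\varphi_c(z/\lambda^*)$ and $\tilde\xi(t)=\xi(t/f'(0))$, and superpositions go to superpositions (starting times $-n$ become $-f'(0)n$, which is harmless). From now on $f'(0)=1$, $c^*=2$, $\lambda^*=1$. We undo this at the very end.

## 3. Comparison tools for the semigroup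

**Notation.** $G_t(x)=(4\pi t)^{-N/2}e^{-|x|^2/4t}$; $e^{t\Delta}$ is convolution with $G_t$. Extend $f$ by $0$ to $(1,\infty)$; it stays Lipschitz. For measurable $0\le a\le1$, $S_ta$ is the bounded solution with initial datum $a$. We write $S=S_1$, $P=e\cdot e^{\Delta}$ (the time-one map of $w_t=\Delta w+w$), $x\wedge y=\min(x,y)$, and, for $u\in\mathcal E$,
$$u_n:=u(\cdot,-n),\qquad\text{so }u_n=Su_{n+1}.$$
Constants $C,c>0$ may change from line to line.

**Textbook facts.** Bounded sub- and supersolutions obey the comparison principle; in particular $S_t$ is order preserving. A maximum of subsolutions is a subsolution. By interior parabolic estimates $\mathcal E$ is compact and metrizable for $\mathcal T$, and functions $S_{t+m}(a_m)$ with $m\to\infty$ are $\mathcal T$-relatively compact with limits in $\mathcal E$. Further, $u\in\mathcal E\setminus\{1\}$ implies $u<1$ everywhere: $1-u\ge0$ satisfies $w_t\ge\Delta w-Cw$, so if it vanishes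 at a point of time $t_0$ it vanishes at all times $\le t_0$, hence always by forward uniqueness. In the same way $u\in\mathcal E\setminus\{0\}$ implies $u>0$ everywhere.

Now five inequalities.

$$S_t(\theta a)\ge\theta S_ta\qquad(0\le\theta\le1). \tag{3.1}$$
Indeed $f(\theta s)\ge\theta f(s)$ by concavity and $f(0)=0$, so $\theta S_ta$ is a subsolution.

$$S_t(1\wedge(a+b))\le S_ta+S_t(1\wedge b)\qquad(0\le a\le1,\ b\ge0). \tag{3.2}$$
For $a',b'\in[0,1]$ we have $f(a')+f(b')\ge f(a'+b')$: if $a'+b'\le1$ this is concavity with $f(0)=0$, otherwise the right side is $0$. So the right side of (3.2) is a supersolution, and initially $1\wedge(a+b)\le a+1\wedge b$.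

$$e^{t\Delta}a\le S_ta\le e^te^{t\Delta}a,\qquad\text{in particular }Sa\le Pa, \tag{3.3}$$
because $0\le f(s)\le s$.

$$Sa\ge P(a-Ma^2),\qquad M=M_0(e-1). \tag{3.4}$$
Here $f(s)\ge s-M_0s^2$ on $[0,1]$. Let $u(\tau)=S_\tau a$. By (3.3) and the Cauchy–Schwarz inequality, $u(\tau)^2\le e^{2\tau}(e^{\tau\Delta}a)^2\le e^{2\tau}e^{\tau\Delta}(a^2)$. By Duhamel's formula
$$Sa\ge Pa-M_0\int_0^1e^{1-\tau}e^{(1-\tau)\Delta}u(\tau)^2\,d\tau\ge Pa-M_0\int_0^1e^{1+\tau}d\tau\;e^\Delta(a^2)=Pa-M_0(e-1)P(a^2).$$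

$$u(x+y,t-s)\le C_{y,s}\,u(x,t),\quad C_{y,s}=e(1+s)^{N/2}e^{|y|^2/4s}\qquad(u\in\mathcal E,\ s>0). \tag{3.5}$$
By (3.3), $u(\cdot,t-s)\le e\,e^\Delta u(\cdot,t-s-1)$ and $u(\cdot,t)\ge e^{(1+s)\Delta}u(\cdot,t-s-1)$. The ratio of the kernels $eG_1(x+y-z)$ and $G_{1+s}(x-z)$ is bounded by $C_{y,s}$ because of
$$\sup_z\Big[-\frac{|z+y|^2}{4\sigma}+\frac{|z|^2}{4(\sigma+s)}\Big]=\frac{|y|^2}{4s}\qquad(\sigma,s>0), \tag{3.6}$$
used with $\sigma=1$. To see (3.6), put $w=z+y$; then $|w-y|^2\le(1+\frac s\sigma)|w|^2+(1+\frac\sigma s)|y|^2$, with equality for a suitable $w$; divide by $4(\sigma+s)$.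

**Lemma 2 (monotone profiles).** Let $u(x,t)=\varphi(x\cdot v+ct)$ be in $\mathcal E$, $|v|=1$, $c\in\mathbb R$, $\varphi$ nondecreasing, $0<\varphi<1$. Then $c\ge2$ and $\varphi=\varphi_c(\cdot+h)$ for some $h$.

**Proof.** We have $\varphi''-c\varphi'+f(\varphi)=0$. As $z\to\pm\infty$, $\varphi(\cdot+z)$ converges in $C^2_{loc}$ to constants, which must be zeros of $f$. If both were equal, $\varphi$ would be constant, equal to $0$ or $1$. So $\varphi(-\infty)=0$, $\varphi(+\infty)=1$, $\varphi'(\pm\infty)=0$. Multiplying by $\varphi'$ and integrating, $c\int\varphi'^2=\int_0^1f>0$, so $c>0$. Suppose $c<2$. Choose $\kappa\in(c^2/4,1)$ and $Z$ with $f(\varphi)\ge\kappa\varphi$ on $(-\infty,-Z]$. With $w=e^{-cz/2}\varphi>0$ we get $\varphi''-c\varphi'=e^{cz/2}(w''-\frac{c^2}4w)$, so $w''+\nu^2w\le0$ there, with $\nu^2=\kappa-c^2/4>0$. For $z_1=z_0+\pi/\nu\le-Z$, integrating by parts,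
$$0\ge\int_{z_0}^{z_1}(w''+\nu^2w)\sin(\nu(z-z_0))\,dz=\nu\,(w(z_0)+w(z_1))>0,$$
a contradiction. So $c\ge2$, and uniqueness of fronts gives the rest. $\square$

**Lemma 3 (small bumps grow).** Let $\varrho$ be such that the principal Dirichlet eigenvalue of $-\Delta$ in $B(0,\varrho)$ is $\le\frac14$, $\psi$ the radial eigenfunction with $\max\psi=\psi(0)=1$, extended by $0$; let $s_0\in(0,1)$ be such that $f(s)\ge\frac s2$ on $[0,s_0]$. (a) For $0<s\le s_0$, $se^{t/4}\psi(\cdot-x_0)$ is a subsolution as long as $se^{t/4}\le s_0$. (b) $S_t(s_0\psi)(0)\to1$ as $t\to\infty$.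

**Proof.** (a) For $U=se^{t/4}\psi(\cdot-x_0)$, inside the ball, $U_t=\frac14U\le(-\frac14+\frac12)U\le\Delta U+f(U)$; outside, $U=0$; and the maximum with the solution $0$ is a subsolution.

(b) In the same way $s_0\psi$ is a stationary subsolution, so $S_t(s_0\psi)$ increases in $t$, to a stationary solution $W\le1$. Fix $x_0$. Since $S_1(s_0\psi)$ is continuous and positive, $W\ge S_1(s_0\psi)\ge\varepsilon\psi(\cdot-x_0)$ for some $\varepsilon\in(0,s_0]$. By (a), $W=S_tW\ge\varepsilon e^{t/4}\psi(\cdot-x_0)$ until $\varepsilon e^{t/4}=s_0$, so $W(x_0)\ge s_0$. As $x_0$ is arbitrary, $W=S_tW\ge S_ts_0\to1$, the last because $S_ts_0$ solves the ODE. $\square$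

## 4. The linear mass of a critical front is infinite

In Section 1 the mass of $u$ was $\lim e^mu(-m)$. The natural analogue is $\lim_mP^mu_m(0)$, or the whole sequence of functions $\lim_mP^{m-n}u_m$. By (3.3) $u_m\le Pu_{m+1}$, so these limits exist in $[0,\infty]$. The unkilled linear objects would be sequences with $k_n=Pk_{n+1}$, for instance $k_n(x)=e^{a\cdot x-(|a|^2+1)n}$: indeed $Pe^{a\cdot x}=e^{1+|a|^2}e^{a\cdot x}$. For $c>2$ the front of speed $c$ is bounded by a multiple of such an exponential (this is shown in Section 13(b)), so its mass is finite. At $c=2$ the approach stops.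

**Proposition 4.** Let $u(x,t)=\varphi_2(x\cdot v+2t)$. Then $P^mu_m(0)\ge c\sqrt m-C$ with $c>0$; in particular $P^mu_m(0)\to\infty$.

**Proof.** Put $w(z)=e^{-z}\varphi_2(z)$. Then $w''=e^{-z}(\varphi_2''-2\varphi_2'+\varphi_2)=e^{-z}(\varphi_2-f(\varphi_2))\ge0$: $w$ is convex. Also $w>0$ and $w\le e^{-z}\to0$ at $+\infty$, so $w'(z_0)<0$ for some $z_0$, and by convexity and positivity $w(z)\ge|w'(z_0)|(z_0-z)^+$. Let $Z$ be a standard normal variable. The kernel $G_m$ has variance $2m$ per coordinate, so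
$$P^mu_m(0)=e^m\,\mathbb E\big[e^{\sqrt{2m}Z-2m}\,w(\sqrt{2m}Z-2m)\big]=\mathbb E\big[w(\sqrt{2m}\,Z)\big],$$
since weighting by $e^{\sqrt{2m}Z-m}$ shifts the mean of $\sqrt{2m}Z$ by $2m$. Hence $P^mu_m(0)\ge|w'(z_0)|\,\mathbb E(z_0-\sqrt{2m}Z)^+\ge c\sqrt m-C$. $\square$

The computation shows what to change. The contributing paths are at time $m$ near $x\cdot v=2m$, within a distance of order $\sqrt m$. A walk with drift $2v$ stays below $2i+\ell$ up to time $m$ only with probability of order at most $(\ell+\sqrt{\ln m})/\sqrt m$ (we compute this in Lemma 7). So if we count only the mass carried by paths that stay inside balls of radius about $2i$, the factor $\sqrt m$ has a chance to disappear. This is the plan. We kill the linear evolution outside balls $D_n$ of radius $2n+O(\ln n)$, and we control what happens outside by a barrier $B$ that exceeds $1$ there and is an exact solution of the linear equation. The barrier in turn is invisible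 to the killed evolution, because of the same factor $1/\sqrt m$.

## 5. A barrier and the killed kernel

Let $I(r)=\int_{S^{N-1}}e^{rv_1}d\sigma(v)$ with $\sigma$ the uniform probability (for $N=1$, $I=\cosh$). By symmetry $I'(r)=\int v_1\sinh(rv_1)d\sigma\ge0$ for $r\ge0$, so $I$ is nondecreasing, and
$$c_N(1+r)^{-(N-1)/2}e^r\le I(r)\le e^r;$$
the lower bound comes from the cap $v_1\ge1-\frac1{1+r}$, which has measure at least $c(1+r)^{-(N-1)/2}$ and on which $e^{rv_1}\ge e^{r-1}$.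

Fix $A=A(N)\ge\frac{N-1}2$, large, to be chosen in Lemma 5. For $L\ge1$ put
$$R_n=2n+L+A\ln(n+1),\qquad D_n=\{|x|<R_n\}, \tag{5.1}$$
$$B(x,t)=b_L\int_{S^{N-1}}e^{v\cdot x+2t}\,d\sigma(v),\qquad b_L=C_N(1+L)^{\frac{N-1}2}e^{-L},\qquad B_n=B(\cdot,-n). \tag{5.2}$$
Then $B_t=\Delta B+B$, and for a suitable $C_N$ (depending on $N,A$)
$$B_n\ge1\text{ outside }D_n,\quad PB_{n+1}=B_n,\quad B_n(x)\le b_Le^{|x|-2n},\quad B_n(x)\to0\ (L\to\infty). \tag{5.3}$$
Only the first needs an argument. We have $B_n=b_Le^{-2n}I(|x|)$. Since $1+R_n\le(3+A)(1+L)(n+1)$, for $|x|\ge R_n$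
$$B_n(x)\ge b_Le^{-2n}I(R_n)\ge C_N(1+L)^{\frac{N-1}2}\,c_N(1+R_n)^{-\frac{N-1}2}(n+1)^A\ge C_Nc_N(3+A)^{-\frac{N-1}2}(n+1)^{A-\frac{N-1}2},$$
which is $\ge1$ for $C_N$ large as $A\ge\frac{N-1}2$.

**Definition (killed evolution).** $P_{n,m}a=P\mathbf 1_{D_{n+1}}P\mathbf 1_{D_{n+2}}\cdots P\mathbf 1_{D_m}a$ for $n<m$, and $P_{n,n}=\mathrm{id}$.

If $X$ is the random walk from $0$ with step density $G_1$, then $P_{0,n}a(0)=e^n\mathbb E[a(X_n);X_i\in D_i,1\le i\le n]$. Conditioning on $X_n=z$,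
$$P_{0,n}a(0)=\int_{D_n}\kappa_na,\qquad\kappa_n(z)=e^nG_n(z)p_n(z),\qquad p_n(z)=\mathbb P(X_i\in D_i,\ 1\le i\le n-1), \tag{5.4}$$
where in $p_n(z)$ the process $X$ is the bridge from $0$ to $z$ on $[0,n]$ of $\sqrt2$ times Brownian motion. For example $p_1=1$ and $\kappa_1=eG_1$.

The next inequality is the reason for the barrier. *If $u_n=Su_{n+1}$ for $n<m$ and $0\le u_n\le1$, then*
$$(u_n-B_n)^+\le P\mathbf 1_{D_{n+1}}(u_{n+1}-B_{n+1})^+,\qquad u_n\le B_n+P_{n,m}u_m. \tag{5.5}$$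
Indeed $u_n-B_n\le P(u_{n+1}-B_{n+1})\le P(u_{n+1}-B_{n+1})^+$ by (3.3) and (5.3), and the last positive part vanishes off $D_{n+1}$, where $B_{n+1}\ge1\ge u_{n+1}$. Iterating, $(u_n-B_n)^+\le P_{n,m}(u_m-B_m)^+\le P_{n,m}u_m$.

## 6. How likely is a bridge to stay in the balls?

Let $\beta$ be a one-dimensional bridge of $\sqrt2$ times Brownian motion on $[0,n]$, and $\Lambda$ a line with gaps $a=\Lambda(0)-\beta_0\ge0$, $b=\Lambda(n)-\beta_n\ge0$. Three facts are used.

**(F1)** $\mathbb P(\beta_t<\Lambda(t)\ \forall t\in[0,n])=1-e^{-ab/n}$. This is the reflection principle ($1-e^{-2ab/(\sigma^2n)}$ with $\sigma^2=2$).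

**(F2)** $\mathbb P(\beta_i\le\Lambda(i),\,1\le i\le n-1)\le2(a+h_n)(b+h_n)/n$, where $h_n=\sqrt{\ln2n}$. Given a skeleton below $\Lambda$, each of the $n$ independent unit bridges crosses $\Lambda+h_n$ with probability at most $e^{-h_n^2}=\frac1{2n}$ by (F1), so with probability $\ge\frac12$ none does. So the left side is at most twice the probability of staying below $\Lambda+h_n$; use (F1) and $1-e^{-x}\le x$.

**(F3)** If $Y$ is centered Gaussian in $\mathbb R^{N-1}$ with covariance $s\,\mathrm{Id}$, then $\mathbb Ee^{|Y|^2/4s}=2^{(N-1)/2}$, so $\mathbb P(|Y|^2\ge qs)\le2^{(N-1)/2}e^{-q/4}$.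

**Lemma 5.** For $A=A(N)$ large and $L\ge L_0(N)$ there is $c=c(L,N)>0$ with
$$p_n(z)\ge c\min\Big(1,\frac{1+d}n\Big),\qquad d=(2n-|z|)^+,\quad z\in D_n,\ n\ge1.$$

**Proof.** Since $p_1=1$, let $n\ge2$. Let $r=|z|$. In Steps 1–3, $r\le R_n-1$.

**Step 1. Reduce membership in $D_i$ to three events.** Let $\omega=z/|z|$ (any unit vector if $z=0$), $\zeta_i=X_i\cdot\omega$, $Y_i=X_i-\zeta_i\omega$. The processes $\zeta$ (a bridge $0\to r$) and $Y$ (a bridge $0\to0$ in $\mathbb R^{N-1}$) are independent. Put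
$$b=\tfrac12+d,\quad\Lambda(t)=\tfrac12\big(1-\tfrac tn\big)+\tfrac tn(r+b),\quad\theta_x=\ln(x+1)-\tfrac xn\ln(n+1)\ge0\ (0\le x\le n),\quad g_i=\tfrac12+A\theta_i.$$
We claim $R_i-\Lambda(i)\ge g_i$. If $r\le2n$, then $r+b=2n+\frac12$, $\Lambda(i)=\frac12+2i$, and $R_i-\Lambda(i)=L-\frac12+A\ln(i+1)\ge g_i$. If $r>2n$, then $d=0$, $r+b\le R_n-\frac12$ and
$$R_i-\Lambda(i)\ge\big(1-\tfrac in\big)\big(L-\tfrac12\big)+A\theta_i+\tfrac in\cdot\tfrac12\ge g_i.$$
Consider
$$\mathcal A_1=\{\zeta_t<\Lambda(t)\ \forall t\in[0,n]\},\quad\mathcal A_2=\{|Y_i|^2<2ig_i,\ 1\le i\le n-1\},\quad\mathcal A_3=\{\zeta_i\ge-(2i+L-\tfrac12),\ 1\le i\le n-1\}.$$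
On $\mathcal A_1\cap\mathcal A_3$ we have $\zeta_i\le\Lambda(i)\le R_i-g_i$ and $-\zeta_i\le2i+L-\frac12=R_i-\frac12-A\ln(i+1)\le R_i-g_i$, so $|\zeta_i|\le R_i-g_i$ and $R_i^2-\zeta_i^2\ge g_i(2R_i-g_i)\ge g_iR_i\ge2ig_i$. Hence on $\mathcal A_1\cap\mathcal A_2\cap\mathcal A_3$ we get $|X_i|^2=\zeta_i^2+|Y_i|^2<R_i^2$ for all $i\le n-1$.

**Step 2. The transverse event has probability at least $\frac12$.** The coordinates of $Y_i$ have variance $s_i=2i(n-i)/n$, so $2ig_i/s_i=g_in/(n-i)$ and by (F3) $\mathbb P(|Y_i|^2\ge2ig_i)\le2^{(N-1)/2}\exp\big(-\frac{g_in}{4(n-i)}\big)$. We need lower bounds for $\theta$. First, $n+1\le(1+\frac n2)^{1.6}$ for $n\ge2$: with $x=1+\frac n2\ge2$, $x^{1.6}-(2x-1)$ is positive at $x=2$ ($2^{1.6}>3.03$) and its derivative is $\ge1.6\cdot2^{0.6}-2>0$. Since $\ln(1+x)/x$ is decreasing, for real $0<x\le\frac n2$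
$$\tfrac xn\ln(n+1)\le1.6\,\tfrac xn\ln(1+\tfrac n2)\le0.8\ln(1+x),\qquad\text{so }\theta_x\ge0.2\ln(x+1).$$
As $\theta$ is concave with $\theta_n=0$, for $i=n-l\ge\frac n2$ we get $\theta_i\ge\frac{2l}n\theta_{n/2}\ge\frac{2l}n\,0.2\ln(1+\frac n2)$. So for $i\le n/2$ the exponential is at most $(i+1)^{-A/20}$. For $i=n-l>n/2$ we have $g_in/(n-i)=g_in/l\ge0.4A\ln(1+\frac n2)$ and the exponential is at most $(1+\frac n2)^{-A/10}$; there are at most $n/2$ such $i\le n-1$, and none if $n=2$. Hence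
$$\mathbb P(\mathcal A_2^c)\le C\sum_{i\ge1}(i+1)^{-A/20}+C\,\mathbf 1_{n\ge3}\big(1+\tfrac n2\big)^{1-A/10}\le\tfrac12$$
for $A=A(N)$ large, as $C$ depends only on $N$. Fix this $A$.

**Step 3. The longitudinal events.** The gaps of $\zeta$ under $\Lambda$ are $\frac12$ and $b$, so by (F1) $\mathbb P(\mathcal A_1)=1-e^{-b/2n}\ge\frac14\min(1,\frac bn)$. We show that $\mathcal A_3$ costs little. The variable $\zeta_i$ is Gaussian with mean $\ge0$ and variance $\le2i$. Put $\sigma_i=-\zeta_i-(2i+L-\frac12)$. For $s\ge0$, with $x=L-\frac12+s$, $(2i+x)^2/4i\ge i+x$, and so, as $L\ge1$,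
$$\mathbb P(\sigma_i>s)\le e^{-i-L/2-s}.$$
Given $\zeta_i<\Lambda(i)$, (F1) on $[i,n]$ bounds the conditional probability of $\mathcal A_1$ by $\min\big(1,\frac{(\Lambda(i)-\zeta_i)b}{n-i}\big)$, which for $i\le n/2$ is at most $2(1+\Lambda(i)-\zeta_i)\min(1,\frac bn)$. With $w_i=\Lambda(i)+2i+L-\frac12\le C(i+L)$ we have $\Lambda(i)-\zeta_i=w_i+\sigma_i$, and
$$\mathbb E[1+w_i+\sigma_i;\sigma_i>0]=(1+w_i)\mathbb P(\sigma_i>0)+\int_0^\infty\mathbb P(\sigma_i>s)ds\le(2+w_i)e^{-i-L/2}.$$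
For $i>n/2$ we bound the probability of $\mathcal A_1\cap\{\sigma_i>0\}$ by $\mathbb P(\sigma_i>0)$. Thus
$$\mathbb P(\mathcal A_1\setminus\mathcal A_3)\le C\sum_{1\le i\le n/2}(i+L)e^{-i-L/2}\min(1,\tfrac bn)+\sum_{i>n/2}e^{-i-L/2}\le CLe^{-L/2}\min(1,\tfrac bn);$$
for the second sum use $e^{-n/2}\le\frac1n\le2\min(1,\frac bn)$, since $b\ge\frac12$. For $L\ge L_0$ this is at most $\frac18\min(1,\frac bn)$, so $\mathbb P(\mathcal A_1\cap\mathcal A_3)\ge\frac18\min(1,\frac bn)$. By independence of $\zeta$ and $Y$, $p_n(z)\ge\frac1{16}\min(1,\frac bn)$, and $b\ge\frac{1+d}2$.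

**Step 4. The boundary shell $R_n-1<r<R_n$.** We step back into the region already treated. Take $L_0\ge A+5$; then $r>2n$, $d=0$. Let $z_1=(1-\frac{A+4}r)z$, so $|z_1|=r-A-4>0$, and let $|z'-z_1|\le\frac12$. Since $R_n-R_{n-1}\le2+A$, $|z'|\le R_n-A-\frac72\le R_{n-1}-\frac32$. Moreover $G_1(z-z')\ge c$ as $|z-z'|\le A+\frac92$, and $G_{n-1}(z')\ge cG_n(z)$, because $|z'|\le r$ and $\frac{r^2}{4(n-1)}-\frac{r^2}{4n}=\frac{r^2}{4n(n-1)}\le C$. By Steps 1–3 for $n-1$ (or $p_1=1$), $p_{n-1}(z')\ge c/n$, so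
$$\kappa_n(z)\ge\int_{|z'-z_1|\le1/2}\kappa_{n-1}(z')\,eG_1(z-z')\,dz'\ge\frac cn\,e^nG_n(z),$$
that is, $p_n(z)\ge c/n$. $\square$

From now on $L=L_0$, except where other $L\ge L_0$ are mentioned (then a superscript $L$ is used). With $q_0=1+\frac N2$,
$$\kappa_n(z)\ge c\,n^{-q_0}e^{n-|z|^2/4n}\qquad(z\in D_n). \tag{6.1}$$

## 7. Near zones, and why they are rarely visited

The quadratic loss at time $-j$ matters only where $u_j$ is not small. We shall see that $u_j\le\rho_j$, where for constants $q,K\ge1$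
$$\rho_j(y)=\min\big(1,Kj^qe^{|y|^2/4j-j}\big),\quad\eta_j=2(q+2)\ln(j+1),\quad\mathrm{near}_j=\{y\in D_j:|y|\ge2j-\eta_j\}.$$
If $|y|=2j-\delta$ with $\eta_j<\delta\le2j$, then $\frac{|y|^2}{4j}-j=-\delta+\frac{\delta^2}{4j}\le-\frac\delta2\le-(q+2)\ln(j+1)$. Hence
$$\rho_j\le Kj^{-2}+\mathbf 1_{\mathrm{near}_j}\qquad\text{on }D_j. \tag{7.1}$$
So off a logarithmic shell the loss is summable. The next lemma says that killed paths pass through the shell at time $j$ with small, summable, probability.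

**Lemma 6.** There is $C$ (depending on $q,N$) such that for all $j\ge1$ and measurable $a\ge0$: $P_{0,j}\big(\mathbf 1_{\mathrm{near}_j}P_{j,2j}a\big)(0)\le Cj^{-5/4}P_{0,2j}a(0)$.

**Proof.** **Step 1. Restate for bridges.** The left side is $\int_{D_{2j}}e^{2j}G_{2j}(z)\pi(z)a(z)dz$ with
$$\pi(z)=\mathbb P(X_i\in D_i,\ 1\le i\le2j-1;\ X_j\in\mathrm{near}_j)$$
for the bridge $0\to z$ on $[0,2j]$. We must show $\pi(z)\le Cj^{-5/4}p_{2j}(z)$ for $z\in D_{2j}$. Since $\pi\le p_{2j}$, we may assume $j$ large. Let $\omega,\zeta,Y$ be as in Lemma 5, $r=|z|$, $\ell=L+A\ln(2j+1)$; then $X_i\in D_i$ forces $\zeta_i<R_i\le2i+\ell$ for $i\le2j-1$, and $r<4j+\ell$. Put $W=\ln(j+2)$.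

**Step 2. At time $j$ the longitudinal part alone must be near $2j$.** At time $j$ the coordinates of $\zeta,Y$ have variance $j$. By (F3), $\mathbb P(|Y_j|^2>16jW)\le Cj^{-4}$. If $|Y_j|^2\le16jW$ and $|X_j|\ge2j-\eta_j$, then $\zeta_j^2\ge4j^2\big(1-\frac{\eta_j+4W}j\big)$, and since $\sqrt{1-x}\ge1-x$, $|\zeta_j|\ge2j-\eta'$ with $\eta'=2\eta_j+8W$. As $\mathbb E\zeta_j=r/2\ge0$, $\mathbb P(\zeta_j\le-(2j-\eta'))\le e^{-(2j-\eta')^2/2j}\le Cj^{-4}$. There remains the case $\zeta_j=x\in[2j-\eta',2j+\ell)$, of probability at most $(\eta'+\ell)/\sqrt{2\pi j}$.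

**Step 3. Both halves of the bridge are constrained.** Given $\zeta_j=x$, $\zeta$ consists of two independent bridges, which must lie below $2t+\ell$ at integer times. The gap at time $0$ is $\ell$, at time $j$ it is $2j+\ell-x\le\ell+\eta'$, at time $2j$ it is $4j+\ell-r\le d+\ell$ with $d=(4j-r)^+$. By (F2) the two conditional probabilities are at most
$$\frac{2(\ell+h_j)(\ell+\eta'+h_j)}j\quad\text{and}\quad\min\Big(1,\frac{2(\ell+\eta'+h_j)(d+\ell+h_j)}j\Big)\le CW^2\min\Big(1,\frac{1+d}j\Big).$$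
Altogether
$$\pi(z)\le Cj^{-4}+C\,\frac W{\sqrt j}\,\frac{W^2}j\,W^2\min\Big(1,\frac{1+d}j\Big)=Cj^{-4}+CW^5j^{-3/2}\min\Big(1,\frac{1+d}j\Big)\le Cj^{-5/4}p_{2j}(z),$$
by Lemma 5 at time $2j$, which also gives $p_{2j}\ge c/j$ and so absorbs $j^{-4}$. $\square$

**Lemma 7.** (i) For every $L\ge L_0$ and every $n$: $P_{n,m}B_m\downarrow0$ pointwise as $m\to\infty$. (ii) $P_{0,j}(\mathbf 1_{\mathrm{near}_j}B_j)(0)\le Cj^{-5/4}$.

**Proof.** **Step 1. Tilt.** Let $|v|=1$ and let $X$ be the walk from $0$ with step density $G_1$. Since $\mathbb Ee^{v\cdot X_j}=e^j$, weighting by $e^{v\cdot X_j-j}$ turns $X_i$ into $\tilde X_i=2iv+X_i$, so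
$$P_{0,j}(\mathbf 1_Qe^{v\cdot x-2j})(0)=e^j\,\mathbb E[e^{v\cdot X_j-2j};X_i\in D_i,i\le j,X_j\in Q]=\mathbb P(\tilde X_i\in D_i,i\le j;\ \tilde X_j\in Q).$$
Let $\ell=L+A\ln(j+1)$. The process $\beta_i=\tilde X_i\cdot v-2i$ is $\sqrt2$ times a Brownian motion at integer times, and $\tilde X_i\in D_i$ for $i\le j$ forces $\beta_i<\ell$ for $i\le j$.

**Step 2. Part (i).** Interpolate $\beta$ by unit bridges. As in (F2), given a skeleton below $\ell$, with probability $\ge\frac12$ no bridge crosses $\ell+h_j$. With $Q=\mathbb R^N$ and a standard Brownian motion $W_t$, the probability in Step 1 is therefore at most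
$$2\,\mathbb P\big(\sup_{t\le j}\sqrt2W_t<\ell+h_j\big)=2\,\mathbb P(|\sqrt2W_j|<\ell+h_j)\le C(\ell+h_j)/\sqrt j\to0.$$
Integrating over $v$, $P_{0,m}B_m(0)\to0$. By (5.3), $P\mathbf 1_{D_{m+1}}B_{m+1}\le B_m$, so $P_{n,m}B_m$ is nonincreasing in $m$. By dominated convergence ($B_{n+1}$ is bounded on $D_{n+1}$) its limit satisfies $\beta_n^\infty=P\mathbf 1_{D_{n+1}}\beta_{n+1}^\infty$, and $\int_{D_n}\kappa_n\beta_n^\infty=\beta_0^\infty(0)=0$. As $\kappa_n>0$ on $D_n$, $\beta_n^\infty=0$ a.e. on $D_n$ for $n\ge1$, and then $\beta_{n-1}^\infty=P\mathbf 1_{D_n}\beta_n^\infty\equiv0$.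

**Step 3. Part (ii).** The left side is at most $B_0(0)$, so let $j$ be large. Take $Q=\mathrm{near}_j$ and let $Y=\tilde X_j-(\tilde X_j\cdot v)v$, with variance $2j$ per coordinate. With $W=\ln(j+2)$, (F3) gives $\mathbb P(|Y|^2>16jW)\le Cj^{-2}$. Otherwise $\tilde X_j\in\mathrm{near}_j$ forces, exactly as in Lemma 6, $|\tilde X_j\cdot v|\ge2j-\eta'$. The negative branch $\tilde X_j\cdot v\le-(2j-\eta')$ means $\beta_j\le-(4j-\eta')$ and has probability at most $e^{-(4j-\eta')^2/4j}\le Cj^{-2}$. In the positive branch $\beta_j=x\in[-\eta',\ell)$, and (F2) with gaps $\ell$ and $\ell-x\le\ell+\eta'$ bounds the probability by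
$$\int_{-\eta'}^\ell(4\pi j)^{-1/2}\,\frac{2(\ell+h_j)(\ell+\eta'+h_j)}j\,dx\le CW^3j^{-3/2}\le Cj^{-5/4}.$$
Integrate over $v$ and multiply by $b_L$. $\square$

**Lemma 8.** If $w\in\mathcal E$ and $w_n\le CB_n^L$ for all $n\ge0$, for some $L\ge L_0$ and $C$, then $w=0$.

**Proof.** The point is that $B^L$ and $B^{L'}$ are proportional, while the balls are different. For any $L'\ge L_0$, by (5.5) and Lemma 7(i) for $L'$,
$$w_n\le B_n^{L'}+P_{n,m}^{L'}w_m\le B_n^{L'}+C\,\frac{b_L}{b_{L'}}\,P_{n,m}^{L'}B_m^{L'}\ \longrightarrow\ B_n^{L'}\qquad(m\to\infty).$$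
Let $L'\to\infty$: by (5.3) $w_n=0$ for all $n\ge0$, so $w=0$ by forward uniqueness. $\square$

## 8. The killed mass is finite

**Lemma 9.** Let $u\in\mathcal E\setminus\{1\}$. There are $C_u,q\ge1$ with $u_j(y)\le C_uj^qe^{|y|^2/4j-j}$ for all $j\ge1$, $y\in\mathbb R^N$.

The reason: if $u_j(y)$ were much larger, the linear growth along the straight path from $y$ to $0$ would make $u$ of size a power of $1/j$ near $0$ at a time $-C_0\ln j$, and then Lemma 3 would push $u(0,0)$ up to $1$. The nonlinear evolution follows the linear one as long as the solution is at most $1/m$ on each of $m$ steps.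

**Proof.** **Step 1. Dispose of the easy points.** Let $C_0$ be large (fixed in Step 3), $\mathcal K=4C_0$. If $|y|\ge2j-\mathcal K\ln j\ge0$, then $e^{|y|^2/4j-j}\ge j^{-\mathcal K}$ (write $|y|=2j-\delta$; if $\delta>0$ the exponent is $\ge-\delta\ge-\mathcal K\ln j$, otherwise it is $\ge0$), and the claim follows from $u\le1$. Bounded $j$ are trivial. So let $j\ge j_0$, $|y|<2j-\mathcal K\ln j$, $\varepsilon=u_j(y)$, $n_0=\lceil C_0\ln j\rceil$, $m=j-1-n_0$, with $j_0$ so large that $m\ge\max(j/2,2M)$ and $j-m\le2C_0\ln j$. Then $|y|<2j-2(j-m)=2m$, so $\alpha:=|y|/m\le2$. Put $\mu=m(1-\alpha^2/4)=m-\frac{|y|^2}{4m}\ge0$. By (3.5) with $s=1$, $u_{j-1}\ge c_1\varepsilon$ on $B(y,1)$, where $c_1\le1$ depends on $N$.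

**Step 2. A lower bound for the nonlinear flow in a tube.** Let $0<\varepsilon'\le1$, $a=\varepsilon'\mathbf 1_{B(y,1)}$, $\omega=y/|y|$ (any unit vector if $y=0$), $T_i=\{x\cdot\omega\le\alpha i+3\}$ for $1\le i<m$, $T_m=\mathbb R^N$, $k_m=a$ and $k_i=P(\mathbf 1_{T_{i+1}}k_{i+1})$.

*Upper bound in the tube.* For $x\in T_i$, $1\le i<m$, $s=m-i$, $z\in B(y,1)$ we have $(z-x)\cdot\omega\ge(\alpha m-1)-(\alpha i+3)=\alpha s-4$, hence $\frac{|x-z|^2}{4s}\ge\frac{\alpha^2s}4-2\alpha$ (if $\alpha s<4$ the right side is negative or zero). So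
$$k_i\le P^sa\le C_2\varepsilon'e^{s(1-\alpha^2/4)}\le C_2\varepsilon'e^\mu\quad\text{on }T_i,\ 1\le i\le m,$$
with $C_2\ge1$ depending on $N$.

*Comparison.* Suppose $C_2\varepsilon'e^\mu\le\frac1m$. Then $S^{m-i}a\ge(1-\frac Mm)^{m-i}k_i$ by downward induction: it holds for $i=m$, and with $b=\mathbf 1_{T_{i+1}}k_{i+1}\le\frac1m$, by (3.1) and (3.4),
$$S^{m-i}a\ge S\big((1-\tfrac Mm)^{m-i-1}b\big)\ge(1-\tfrac Mm)^{m-i-1}Sb\ge(1-\tfrac Mm)^{m-i-1}P(b-Mb^2)\ge(1-\tfrac Mm)^{m-i}Pb,$$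
and $Pb=k_i$. As $m\ge2M$ and $1-x\ge4^{-x}$ on $[0,\frac12]$, $S^ma\ge4^{-M}k_0$.

*Lower bound for $k_0$.* Let $|x|\le1$ and $z\in B(y,1)$. The $\omega$-component of the bridge $x\to z$ on $[0,m]$ has gaps $3-x\cdot\omega\ge2$ and $\alpha m+3-z\cdot\omega\ge2$ under the line $\alpha t+3$, so by (F1) it stays below with probability $\ge1-e^{-4/m}\ge c/m$. Also $|x-z|\le|y|+2$ and $|y|\le2m$ give $e^{-|x-z|^2/4m}\ge ce^{-|y|^2/4m}$. Therefore
$$k_0(x)\ge\varepsilon'e^m\int_{B(y,1)}G_m(x-z)(1-e^{-4/m})\,dz\ge c\,\varepsilon'm^{-1-N/2}e^{m-|y|^2/4m}=c\,\varepsilon'm^{-1-N/2}e^\mu.$$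

**Step 3. $c_1\varepsilon<\frac{e^{-\mu}}{C_2m}$ for $j\ge j_0$.** Otherwise take $\varepsilon'=\frac{e^{-\mu}}{C_2m}\le c_1\varepsilon$ in Step 2. Since $u_{j-1}\ge a$, $u_{n_0}=S^mu_{j-1}\ge c\,m^{-2-N/2}\ge c\,j^{-2-N/2}$ on $B(0,1)$, with $c$ independent of $C_0$. With $\psi,s_0$ from Lemma 3, $u_{n_0-1}\ge e^\Delta u_{n_0}\ge s\psi$ with $s=c'j^{-2-N/2}<s_0$. By Lemma 3(a), $u\ge s_0\psi$ at time $-n_0+1+t_j$ with $t_j=4\ln(s_0/s)\le C_3\ln j$, and $C_3$ is independent of $C_0$. Choose $C_0>C_3$. As $j\to\infty$, $n_0-1-t_j\to\infty$, and $u(0,0)\ge S_{n_0-1-t_j}(s_0\psi)(0)\to1$ by Lemma 3(b). As $u(0,0)<1$, this is impossible for $j\ge j_0$ with $j_0$ large.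

**Step 4. Return from $m$ to $j$.** So $\varepsilon\le Ce^{|y|^2/4m-m}$, and
$$\Big(\frac{|y|^2}{4m}-m\Big)-\Big(\frac{|y|^2}{4j}-j\Big)=(j-m)\Big(1+\frac{|y|^2}{4mj}\Big)\le2(j-m)\le4C_0\ln j,$$
as $|y|\le2m$. So $u_j(y)=\varepsilon\le Cj^{4C_0}e^{|y|^2/4j-j}$. $\square$

**Lemma 10.** For $u\in\mathcal E\setminus\{1\}$, $F_m:=P_{0,m}u_m(0)$ is bounded in $m$.

**Proof.** **Step 1. A polynomial bound.** By Lemma 9 and $p_m\le1$, $F_m\le\int_{D_m}e^mG_m(z)\,C_um^qe^{|z|^2/4m-m}dz\le Cm^p$ for some $p$.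

**Step 2. A recursive inequality.** By (3.4), $u_{j-1}\ge S(\mathbf 1_{D_j}u_j)\ge P\mathbf 1_{D_j}(u_j-Mu_j^2)$; applying $P_{0,j-1}$ at $0$, $F_j\le F_{j-1}+MP_{0,j}(u_j^2)(0)$. By Lemma 9 $u_j\le\rho_j$ for suitable $K,q$, and by (5.5) $u_j\le B_j+P_{j,2j}u_{2j}$. Using (7.1), Lemma 6, Lemma 7(ii), $P_{0,j}B_j\le B_0$ and $P_{0,j}P_{j,2j}u_{2j}(0)=F_{2j}$,
$$P_{0,j}(u_j^2)(0)\le P_{0,j}\big[(B_j+P_{j,2j}u_{2j})(Kj^{-2}+\mathbf 1_{\mathrm{near}_j})\big](0)\le Cj^{-5/4}(1+F_{2j}).$$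
So $F_j\le F_{j-1}+Cj^{-5/4}(1+F_{2j})$.

**Step 3. Bootstrap.** If $F_j=O(j^p)$ with $p>\frac14$, summation gives $F_j=O(j^{p-1/4})$; if $0\le p<\frac14$, it gives $F_j=O(1)$. Choosing $p\notin\frac14\mathbb Z$ initially, finitely many iterations suffice. $\square$

## 9. The cone $H$ and its bijection with $\mathcal E\setminus\{1\}$

**Definition (the cone).** $H$ is the set of sequences $k=(k_n)_{n\ge0}$ of finite measurable functions $k_n\ge0$ on $\mathbb R^N$ with $k_n=P(\mathbf 1_{D_{n+1}}k_{n+1})$ everywhere.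

Without the indicator, $k_n=e^{a\cdot x-(|a|^2+1)n}$ would be an example (Section 4); with it, we are about to produce all elements from entire solutions. For $k\in H$, $k_n=P_{n,m}k_m$ and $k_0(0)=\int_{D_n}\kappa_nk_n$. Write $k\le l$ if $k_n\le l_n$ for all $n$; then $l-k\in H$. If $k_0(0)=0$, then $k=0$: as in Lemma 7, $k_n=0$ a.e. on $D_n$ for $n\ge1$, so $k_{n-1}\equiv0$. We call $k_0(0)$ the value at the base point. Also
$$k_j(y)\le Cj^{q_0}e^{|y|^2/4j-j}\,k_0(0)\quad(j\ge1),\qquad k_0\le C\,k_0(0). \tag{9.1}$$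
Indeed
$$k_j(y)=\int_{D_{j+1}}eG_1(y-z)k_{j+1}(z)dz\le k_0(0)\sup_{z\in D_{j+1}}\frac{eG_1(y-z)}{\kappa_{j+1}(z)};$$
for $j\ge1$ insert (6.1) and use (3.6) with $\sigma=1$, $s=j$; for $j=0$, $\kappa_1=eG_1$ and the ratio is $e^{-|y|^2/4+y\cdot z/2}\le e^{R_1^2/4}$.

Give $H$ the topology of locally uniform convergence of every $k_n$. By (9.1), $\mathbf 1_{D_{n+1}}k_{n+1}$ is bounded by a constant depending on $n$ times $k_0(0)$, so the functions $k_n=P(\mathbf 1_{D_{n+1}}k_{n+1})$ are equi-Lipschitz when $k_0(0)\le K$. By Arzelà–Ascoli and dominated convergence, $H_K:=\{k\in H:k_0(0)\le K\}$ is a compact convex metrizable subset of the locally convex space $\prod_nC(\mathbb R^N)$.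

**Loss estimate.** Let $k\in H_K$. Since $(\frac{|y|}{2\sqrt j}-\sqrt j)^2\ge0$, $B_j\le b_Le^{|y|-2j}\le b_Le^{|y|^2/4j-j}$. With (9.1), $1\wedge(B_j+k_j)\le\rho_j$, where $q=q_0$ and the constant in $\rho_j$ is some $K'=K'(K)\ge1$. By (7.1), Lemma 6 with $a=k_{2j}$ (note $P_{j,2j}k_{2j}=k_j$), Lemma 7 and $P_{0,j}B_j\le B_0$,
$$P_{0,j}\big[(B_j+k_j)\rho_j\big](0)\le C_Kj^{-5/4}. \tag{9.2}$$

**Definition of $\alpha$.** For $u\in\mathcal E\setminus\{1\}$ let $\alpha(u)_n=\lim_m\uparrow P_{n,m}(u_m-B_m)^+$.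

The limit is monotone by (5.5), and $\alpha(u)_0(0)<\infty$ by Lemma 10. By monotone convergence $\int_{D_n}\kappa_n\alpha(u)_n=\alpha(u)_0(0)$, and $\kappa_n\ge c_n>0$ on $D_n$, so $\mathbf 1_{D_n}\alpha(u)_n\in L^1$ for $n\ge1$. By monotone convergence again $\alpha(u)_{n-1}=P(\mathbf 1_{D_n}\alpha(u)_n)$, which is finite. So $\alpha(u)\in H$. Since $(u_m-B_m)^+\le u_m\le B_m+(u_m-B_m)^+$, Lemma 7(i) and (5.5) give
$$\alpha(u)_n=\lim_mP_{n,m}u_m,\qquad u_n\le B_n+\alpha(u)_n,\qquad\alpha\text{ is monotone.} \tag{9.3}$$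

**Definition of $\gamma$.** For $k\in H$ let $V^m(\cdot,t)=S_{t+m}(1\wedge(B_m+k_m))$ and $\gamma(k)=\lim_mV^m$.

Since $B_{m+1}\ge1$ off $D_{m+1}$, $1\wedge(B_{m+1}+k_{m+1})\le B_{m+1}+\mathbf 1_{D_{m+1}}k_{m+1}$, and so by (3.3) $S(1\wedge(B_{m+1}+k_{m+1}))\le1\wedge(B_m+k_m)$. Thus $V^m$ is nonincreasing in $m$, $\gamma(k)\in\mathcal E$ exists, $\gamma$ is monotone, and $\gamma(k)_n\le1\wedge(B_n+k_n)$. By Lemma 8, $\gamma(0)=0$. Moreover
$$\text{if }u\in\mathcal E,\ k\in H,\ u_n\le B_n+k_n\ \forall n,\ \text{ then }u\ne1\text{ and }\alpha(u)\le k. \tag{9.4}$$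
Indeed $P_{0,m}u_m(0)\le P_{0,m}B_m(0)+k_0(0)$ is bounded, while $P_{0,m}1(0)=\int_{D_m}\kappa_m\to\infty$ by (6.1); so $u\ne1$, and $\alpha(u)_n=\lim P_{n,m}u_m\le\lim P_{n,m}B_m+k_n=k_n$. In particular $\gamma(k)\ne1$.

**Proposition 11.** $\gamma(\alpha(u))=u$ for $u\in\mathcal E\setminus\{1\}$. Moreover, with $r_m=B_m+\alpha(u)_m-u_m\ge0$, $S_{t+m}(1\wedge r_m)\to0$ in $\mathcal T$.

**Proof.** Let $k=\alpha(u)$. First we show that the remainder $r_m$ disappears. By (5.5), $S^{m-n}(1\wedge r_m)\le B_n+P_{n,m}r_m$, and $P_{n,m}r_m=P_{n,m}B_m+k_n-P_{n,m}u_m\to0$. So every $\mathcal T$-limit point $w\in\mathcal E$ of $S_{t+m}(1\wedge r_m)$ satisfies $w_n\le B_n$ for all $n$, and $w=0$ by Lemma 8. Now $B_m+k_m=u_m+r_m$, so by (3.2)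
$$u_n=S^{m-n}u_m\le S^{m-n}(1\wedge(B_m+k_m))\le u_n+S^{m-n}(1\wedge r_m).$$
Let $m\to\infty$: $\gamma(k)_n=u_n$ for every $n$. $\square$

**Proposition 12.** For $k\in H_K$: $P_{0,m}\gamma(k)_m(0)\ge k_0(0)-\epsilon_m$ with $\epsilon_m=\epsilon_m(K)\to0$. Moreover $\alpha(\gamma(k))=k$ for all $k\in H$.

**Proof.** **Step 1. Total loss from time $-m'$ to time $-m$.** Let $w_j=S^{m'-j}(1\wedge(B_{m'}+k_{m'}))\le1\wedge(B_j+k_j)$ for $j\le m'$. By (3.4), $w_j\ge P\mathbf 1_{D_{j+1}}w_{j+1}-MP\mathbf 1_{D_{j+1}}w_{j+1}^2$. Iterating, with $w_j^2\le(B_j+k_j)\rho_j$, (9.2) and $w_{m'}\ge1\wedge k_{m'}$, for $m\ge1$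
$$P_{0,m}w_m(0)\ge P_{0,m'}w_{m'}(0)-M\sum_{j=m+1}^{m'}P_{0,j}(w_j^2)(0)\ge P_{0,m'}(1\wedge k_{m'})(0)-C_Km^{-1/4}.$$

**Step 2. The truncation at $1$ costs little.** Where $k_{m'}>1$ we have $\rho_{m'}=1$. So
$$P_{0,m'}(1\wedge k_{m'})(0)\ge k_0(0)-P_{0,m'}(k_{m'}\mathbf 1_{k_{m'}>1})(0)\ge k_0(0)-P_{0,m'}(k_{m'}\rho_{m'})(0)\ge k_0(0)-C_Km'^{-5/4}.$$

**Step 3. Limits.** As $m'\to\infty$, $w_m=V^{m'}(\cdot,-m)\downarrow\gamma(k)_m$, and dominated convergence on the bounded sets $D_i$, $i\le m$, gives the first claim with $\epsilon_m=C_Km^{-1/4}$. As $m\to\infty$, (9.3) gives $\alpha(\gamma(k))_0(0)\ge k_0(0)$. By (9.4) $\alpha(\gamma(k))\le k$; the difference is in $H$ and vanishes at the base point, so it is $0$. $\square$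

Thus $\alpha:\mathcal E\setminus\{1\}\to H$ and $\gamma:H\to\mathcal E\setminus\{1\}$ are mutually inverse and monotone.

**Proposition 13.** $\gamma$ and $\alpha$ are continuous.

**Proof.** *Continuity of $\gamma$.* Let $k^i\to k$ in $H$ and let $u'$ be a $\mathcal T$-limit point of $\gamma(k^i)$. Then $u'_n\le B_n+k_n$, so by (9.4) $u'\ne1$ and $\alpha(u')\le k$. Proposition 12 with $K=\sup_ik_0^i(0)$ gives in the limit $P_{0,m}u'_m(0)\ge k_0(0)-\epsilon_m$, so $\alpha(u')_0(0)\ge k_0(0)$, hence $\alpha(u')=k$ and $u'=\gamma(k)$. By compactness of $\mathcal E$, $\gamma(k^i)\to\gamma(k)$.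

*Continuity of $\alpha$.* Let $u^i\to u$ in $\mathcal E\setminus\{1\}$, $K_i=\alpha(u^i)_0(0)$. If $K_i\to\infty$ along a subsequence, we may assume $\hat k^i=\alpha(u^i)/K_i\to\hat k$ in $H_1$, with $\hat k_0(0)=1$. For each $\Lambda>0$ and large $i$, $u^i=\gamma(K_i\hat k^i)\ge\gamma(\Lambda\hat k^i)\to\gamma(\Lambda\hat k)$, so $u\ge\gamma(\Lambda\hat k)$ and $\alpha(u)_0(0)\ge\Lambda$ for all $\Lambda$: impossible. So $K_i$ is bounded. If $\alpha(u^i)\to k$ along a subsequence, then $u=\lim\gamma(\alpha(u^i))=\gamma(k)$ and $k=\alpha(u)$. By compactness of $H_K$, $\alpha(u^i)\to\alpha(u)$. $\square$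

## 10. Sums, multiples and translations become linear

So far $H$ is only a set of labels. We now see that its linear structure corresponds to operations on solutions that commute with translations. For $u,w\in\mathcal E\setminus\{1\}$ and $\theta\in(0,1]$ set
$$\theta\odot u=\lim_{r\to\infty}S_{t+r}(\theta u(\cdot,-r)),\qquad u\boxplus w=\lim_{r\to\infty}S_{t+r}\big(1\wedge(u+w)(\cdot,-r)\big).$$
The limits are monotone in the real parameter $r$: by (3.1) $S_h(\theta u(\cdot,-r-h))\ge\theta u(\cdot,-r)$, so the first is nondecreasing; by (3.2) $S_h(1\wedge(u+w)(\cdot,-r-h))\le1\wedge(u+w)(\cdot,-r)$, so the second is nonincreasing. Both operations are monotone and commute with all translations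
$$\tau_{y,s}u(x,t)=u(x+y,t-s),\qquad y\in\mathbb R^N,\ s\in\mathbb R,$$
because replacing $u$ by $\tau_{y,s}u$ only replaces $r$ by $r+s$. For example, Section 1 shows $\xi\boxplus\xi=\xi(\cdot+\ln2)$.

**Proposition 14.** $\alpha(\theta\odot u)=\theta\alpha(u)$; $u\boxplus w\ne1$ and $\alpha(u\boxplus w)=\alpha(u)+\alpha(w)$.

**Proof.** Let $k=\alpha(u)$, $l=\alpha(w)$.

*Multiples.* $v=\theta\odot u$ satisfies $\theta u\le v\le u$, so $\alpha(v)_n=\lim P_{n,m}v_m\ge\theta k_n$. As $\theta u_m\le1\wedge(B_m+\theta k_m)$, $v\le\gamma(\theta k)$, so $\alpha(v)\le\theta k$.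

*Sums, upper bound.* We have $1\wedge(u_m+w_m)\le1\wedge(2B_m+k_m+l_m)$, and (3.2) with $a=1\wedge(B_m+k_m+l_m)$, $b=B_m$ gives in the limit $u\boxplus w\le\gamma(k+l)+\gamma(0)=\gamma(k+l)$.

*Sums, lower bound.* With $r_m=B_m+k_m-u_m$ and $r'_m=B_m+l_m-w_m$, $B_m+k_m+l_m\le u_m+w_m+r_m+r'_m$. Applying (3.2) twice,
$$S_{t+m}(1\wedge(B_m+k_m+l_m))\le S_{t+m}(1\wedge(u_m+w_m))+S_{t+m}(1\wedge r_m)+S_{t+m}(1\wedge r'_m).$$
The last two terms tend to $0$ by Proposition 11, so $\gamma(k+l)\le u\boxplus w$. Hence $u\boxplus w=\gamma(k+l)\ne1$; apply $\alpha$. $\square$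

For $g=(y,s)\in\mathbb R^{N+1}$ put $T_gk:=\alpha(\tau_g\gamma(k))$. By Proposition 14, $\gamma(k+l)=\gamma(k)\boxplus\gamma(l)$ and $\gamma(\theta k)=\theta\odot\gamma(k)$ for $\theta\in(0,1]$; since $\boxplus,\odot$ commute with $\tau_g$, $T_g$ is additive and positively homogeneous (for $\theta>1$ apply the case $\theta^{-1}$ to $\theta k$). It is monotone and continuous on $H$, and $T_gT_{g'}=T_{g+g'}$, $T_0=\mathrm{id}$. So the nonlinear translation action on $\mathcal E\setminus\{1\}$ has become a linear action on a cone.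

## 11. Extreme rays of $H$ are fronts

**Definition (extreme ray).** A nonzero $k\in H$ spans an extreme ray if $k=k'+k''$ with $k',k''\in H$ implies $k',k''\in\mathbb R_+k$.

In the cone $[0,\infty)^2$ the extreme rays are the two half-axes; $(1,1)=(1,0)+(0,1)$ does not span one.

**Proposition 15.** If $k\ne0$ spans an extreme ray of $H$, then $\gamma(k)=\phi_{(v,c,h)}$ for some $(v,c,h)\in S^{N-1}\times[2,\infty]\times\mathbb R$.

**Proof.** Let $u=\gamma(k)\in\mathcal E\setminus\{0,1\}$.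

**Step 1. Translations act on $k$ by scalars.** For $g=(y,s)$ with $s>0$, (3.5) gives $\tau_gu\le C_gu$, so by (9.3) $(T_gk)_n=\lim_mP_{n,m}(\tau_gu)_m\le C_gk_n$. Then $C_gk=T_gk+(C_gk-T_gk)$ with both terms in $H$, and extremality gives $T_gk=\chi(g)k$ with $0\le\chi(g)\le C_g$. Moreover $\chi(g)>0$, since otherwise $\tau_gu=\gamma(0)=0$. As $T_{-g}T_g=\mathrm{id}$, $T_{-g}k=\chi(g)^{-1}k$; and every $g$ with $s=0$ is a sum of one with $s>0$ and one with $s<0$. So $T_gk=\chi(g)k$ with $\chi(g)>0$ for all $g\in\mathbb R^{N+1}$.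

**Step 2. $\chi$ is an exponential.** $\ln\chi$ is additive. It is bounded above on a nonempty open set, because $C_g$ is locally bounded on $\{s>0\}$; subtracting its value at a point of that set, it is bounded above near $0$; being odd, it is bounded near $0$; by additivity it is continuous at $0$, so linear: $\chi(y,s)=e^{a\cdot y-bs}$.

**Step 3. $u$ is a monotone planar profile.** If $\chi(g)=1$, then $\alpha(\tau_gu)=\alpha(u)$ and $\tau_gu=u$. So $u(x+\epsilon,t+\delta)=u(x,t)$ whenever $a\cdot\epsilon+b\delta=0$. If $(a,b)=0$, $u$ would be a constant in $(0,1)$, impossible as $f>0$ there. So $u=\vartheta(a\cdot x+bt)$. If $\chi(g)\ge1$, then $T_gk\ge k$ and $\tau_gu\ge u$; so $\vartheta$ is nondecreasing. If $a=0$, $u$ depends on $t$ only and $0<u<1$, so $u=\xi(t+h)$ by Proposition 1(a). If $a\ne0$, $u=\varphi(x\cdot v+ct)$ with $v=a/|a|$, $c=b/|a|$, $\varphi$ nondecreasing, $0<\varphi<1$; apply Lemma 2. $\square$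

In Section 2 we saw that $\bigoplus$ of two fronts on the same ray is not their sum. On distinct rays it is.

**Proposition 16.** Let $k^{(1)},\dots,k^{(p)}$ be nonzero, on pairwise distinct extreme rays, $\phi_j=\gamma(k^{(j)})$ the corresponding fronts. Then $\bigoplus_j\phi_j=\gamma\big(\sum_jk^{(j)}\big)$.

**Proof.** Let $w=\bigoplus_j\phi_j$, $k=\sum_jk^{(j)}$, $\phi_{j,m}=\phi_j(\cdot,-m)$.

**Step 1. Upper bound.** Since $\phi_{j,m}\le1\wedge(B_m+k_m^{(j)})$, $\max_j\phi_{j,m}\le1\wedge(B_m+k_m)$ and $w\le\gamma(k)$. So $w\ne1$ and $\alpha(w)\le k$.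

**Step 2. Distinct rays do not overlap.** For $i\ne j$, $P\mathbf 1_{D_{m+1}}(k^{(i)}_{m+1}\wedge k^{(j)}_{m+1})\le k^{(i)}_m\wedge k^{(j)}_m$, so $P_{n,m}(k_m^{(i)}\wedge k_m^{(j)})$ is nonincreasing in $m$. By dominated convergence its limit is in $H$; it is $\le k^{(i)}$ and $\le k^{(j)}$, hence by extremality on both rays, hence $0$. As $\phi_{i,m}\wedge\phi_{j,m}\le B_m+k_m^{(i)}\wedge k_m^{(j)}$, Lemma 7(i) gives $P_{0,m}(\phi_{i,m}\wedge\phi_{j,m})(0)\to0$.

**Step 3. Lower bound.** For nonnegative numbers $a_1\ge\dots\ge a_p$, $\sum_{i<j}a_i\wedge a_j=\sum_j(j-1)a_j\ge\sum_{j\ge2}a_j$; so $w\ge\max_j\phi_j\ge\sum_j\phi_j-\sum_{i<j}\phi_i\wedge\phi_j$. Take this at time $-m$, apply $P_{0,m}(\cdot)(0)$, and let $m\to\infty$: $\alpha(w)_0(0)\ge k_0(0)$. So $k-\alpha(w)\in H$ vanishes at the base point, $\alpha(w)=k$ and $w=\gamma(k)$. $\square$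

## 12. Krein–Milman gives Theorem A

**Proof of Theorem A.** The closure is contained in $\mathcal E$, since each $\bigoplus_i\phi_i\in\mathcal E$ and $\mathcal E$ is $\mathcal T$-closed. Conversely let $u\in\mathcal E$. If $u\equiv1$ or $u\equiv0$, then $u=\lim_{h\to\pm\infty}\xi(t+h)$ ($p=1$, $c=\infty$). Otherwise let $k=\alpha(u)\ne0$, $K=k_0(0)>0$.

**Step 1. Nonzero extreme points of $H_1$ span extreme rays.** Let $l\neq0$ be an extreme point of $H_1$. Then $l_0(0)=1$, since otherwise $l$ lies strictly between $0$ and $l/l_0(0)$, both in $H_1$. Let $l=l'+l''$ in $H$ and $\sigma=l'_0(0)$. If $\sigma\in(0,1)$, then $l=\sigma\frac{l'}\sigma+(1-\sigma)\frac{l''}{1-\sigma}$ with both fractions in $H_1$, so $l'=\sigma l$ and $l''=(1-\sigma)l$. If $\sigma\in\{0,1\}$, then $l'=0$ or $l''=0$.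

**Step 2. Approximation.** $H_1$ is compact, convex and metrizable in a locally convex space, so by the Krein–Milman theorem there are finite convex combinations $l^i$ of extreme points with $l^i\to k/K$. Merging terms on the same ray and dropping zeros, $Kl^i=\sum_jk^{i,j}$ (nonempty for large $i$, as $k\ne0$) with $k^{i,j}\ne0$ on pairwise distinct extreme rays. By Propositions 15 and 16, $\gamma(Kl^i)=\bigoplus_j\phi_{(v_{ij},c_{ij},h_{ij})}$. By Propositions 13 and 11, $\gamma(Kl^i)\to\gamma(k)=u$ in $\mathcal T$. $\blacksquare$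

## 13. The measure behind an entire solution: Theorem B

We keep $f'(0)=1$, so $\mathbb B$ is the closed unit ball. For $0<|a|\le1$ let $u_a=\varphi_{c_a}(x\cdot v_a+c_at)$, and let $u_0=\xi(t)$, normalized by value $\frac12$ at $0$; let $K_a=\alpha(u_a)\in H$ and $\chi_a(y,s)=e^{a\cdot y-(|a|^2+1)s}$. Here $|a|$ is the smaller root of $\lambda^2-c_a\lambda+1=0$, and $|a|c_a=|a|^2+1$.

**(a) $a\mapsto u_a$ is $\mathcal T$-continuous on $\mathbb B$; hence $a\mapsto K_a$ is continuous.** Let $a_i\to a$ and let $w\in\mathcal E$ be a limit point of $u_{a_i}$; $w(0,0)=\frac12$, so $0<w<1$. If $a\ne0$, the increasing profiles $\varphi_{c_{a_i}}$ converge along a subsequence in $C^2_{loc}$ to some nondecreasing $\varphi$, and $w=\varphi(x\cdot v_a+c_at)$. By Lemma 2 $\varphi$ is a translate of $\varphi_{c_a}$, and as $\varphi(0)=\frac12$ and fronts are strictly increasing, $w=u_a$. If $a=0$ and $a_i\ne0$, then $c_{a_i}\to\infty$, and $u_{a_i}(x+\epsilon,t)=u_{a_i}(x,t+v_{a_i}\cdot\epsilon/c_{a_i})$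 shows that $w$ is independent of $x$; so $w=\xi$. The statement on $K_a$ follows from Proposition 13.

**(b) $T_gK_a=\chi_a(g)K_a$ for $a\in\mathbb B$, $g=(y,s)\in\mathbb R^{N+1}$.** In words: the mass of a shifted front is the corresponding multiple.

*Case $0<|a|<1$.* Let $v=v_a$, $c=c_a>2$, $\lambda=|a|$, $z=x\cdot v+ct$, $E=e^{\lambda z}$, so $E_t=\Delta E+E$.

First we build the front between an exponential and a correction of it. For $\theta>0$, $S_h(1\wedge\theta E(\cdot,-r-h))\le1\wedge\theta E(\cdot,-r)$ by (3.3), so $S_{t+r}(1\wedge\theta E(\cdot,-r))$ is nonincreasing in the real parameter $r$; let $Q_\theta$ be its limit and $Q=Q_1$. Since $E(x+\epsilon,t+\delta)=E(x,t)$ if $v\cdot\epsilon+c\delta=0$, $Q$ has the same invariance (shift $r$ by $\delta$), so it is a function of $z$. It is nondecreasing in $z$ because $E$ is, and $Q_\theta$ is $Q$ with $z$ replaced by $z+\lambda^{-1}\ln\theta$. Clearly $Q\le1\wedge E$. The roots of $\lambda^2-c\lambda+1$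 are $|a|<1/|a|$, so we can choose $\lambda'\in(\lambda,2\lambda]$ with $\kappa:=c\lambda'-\lambda'^2-1>0$. Put $E'=e^{\lambda'z}$ and $M_1\ge\max(1,M_0/\kappa)$. Where $w=E-M_1E'>0$ we have $z<0$ and $0<w\le E<1$, and $E'\ge E^2$ as $\lambda'\le2\lambda$, so
$$w_t-\Delta w-w=-M_1\kappa E'\le-M_0E'\le-M_0E^2\le-M_0w^2\le f(w)-w.$$
So $w^+$ is a subsolution, and $w^+\le1\wedge E$ gives $Q\ge w^+$. Hence $Q\sim e^{\lambda z}$ as $z\to-\infty$, and $0<Q<1$. By Lemma 2, $Q$ is a shift of $u_a$.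

(In particular $u_a\le Ce^{\lambda z}$, so $P^mu_{a,m}(0)$ is bounded, where $u_{a,m}=u_a(\cdot,-m)$, as announced in Section 4.)

Now let $\theta\in(0,1]$. Since $\odot$ is monotone and commutes with translations, $\theta\odot Q$ is a nondecreasing function of $z$. As $\theta Q\le1\wedge\theta E$, $\theta Q\le\theta\odot Q\le Q_\theta$, so $\theta\odot Q$ is in $(0,1)$ and, by Lemma 2, a shift of $Q$; being asymptotic to $\theta e^{\lambda z}$ at $-\infty$, it equals $Q_\theta$. So $\theta\odot u_a$ is $u_a$ with $z$ replaced by $z+\lambda^{-1}\ln\theta$. On the other hand $\tau_gu_a$ is $u_a$ with $z$ replaced by $z+y\cdot v-cs$. For $\theta=e^{\lambda(y\cdot v-cs)}=\chi_a(g)\le1$ we get $\tau_gu_a=\theta\odot u_a$, and Proposition 14 gives $T_gK_a=\chi_a(g)K_a$. If $\chi_a(g)>1$, apply this to $-g$ and use $T_gT_{-g}=\mathrm{id}$.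

*Case $a=0$.* By Proposition 1, $\xi(t)e^{-t}\to\mathcal A\in(0,\infty)$ as $t\to-\infty$. For $\theta\in(0,1]$, $\theta\odot\xi$ depends on $t$ only and $\theta\xi\le\theta\odot\xi\le\xi$, so $\theta\odot\xi=\xi(\cdot-h)$; and by (3.3) $\theta\odot\xi\le\lim_r\theta e^{t+r}\xi(-r)=\theta\mathcal Ae^t$. Dividing $\theta\xi(t)\le\xi(t-h)\le\theta\mathcal Ae^t$ by $\mathcal Ae^t$ and letting $t\to-\infty$ gives $e^{-h}=\theta$. So $\tau_g\xi=\xi(\cdot-s)=e^{-s}\odot\xi$ for $s\ge0$, and the claim follows as before.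

*Case $|a|=1$.* Let $a_i\to a$, $0<|a_i|<1$, in $\alpha(\tau_gu_{a_i})=\chi_{a_i}(g)K_{a_i}$, using (a) and Proposition 13.

**(c) Representation.** For a finite measure $\mu\ge0$ on $\mathbb B$ put $k_\mu=\int K_a\,\mu(da)$ and $u_\mu=\gamma(k_\mu)$. By (a) and (9.1) the integrand is continuous and bounded in $a$ for each $n$ and $x$, so $k_\mu\in H$ by Tonelli. The map $\mu\mapsto k_\mu$ is weakly continuous: if $\mu_i\to\mu$ weakly, $k_{\mu_i}\to k_\mu$ pointwise, and this takes place in a compact $H_K$. As $K_a\ne0$ and by continuity, $(K_a)_0(0)\ge c>0$ on $\mathbb B$.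

*Surjectivity.* Let $\mathcal B=\{k\in H:k_0(0)=1\}$, compact and convex, and $\mathcal B'=\{k_\mu:\int(K_a)_0(0)\mu(da)=1\}\subset\mathcal B$. $\mathcal B'$ is convex, and compact because the admissible $\mu$ have mass $\le1/c$ and form a weakly compact set. An extreme point of $\mathcal B$ spans an extreme ray of $H$ (the argument of Section 12, Step 1), so by Proposition 15 it is $\alpha$ of a front. Every front is $\tau_gu_a$ for some $a\in\mathbb B$ and $g$: for $c<\infty$ take $a=\lambda v$ with $\lambda\in(0,1]$ the smaller root of $\lambda^2-c\lambda+1=0$, for $c=\infty$ take $a=0$. So by (b) its $\alpha$ is a positive multiple of $K_a$. Thus $\mathcal B'$ contains all extreme points of $\mathcal B$, and by Krein–Milman $\mathcal B'=\mathcal B$. Hence $H=\{k_\mu\}$.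

*Injectivity.* $T_g$ is additive, homogeneous and continuous; approximating $\mu$ weakly by discrete measures and using (b), $T_gk_\mu=\int\chi_a(g)K_a\,\mu(da)$. So $T_{(y,0)}k_\mu$ at the base point is $\int e^{a\cdot y}(K_a)_0(0)\mu(da)$, a Laplace transform in $y$ of a compactly supported measure. It determines $(K_a)_0(0)\mu(da)$ and therefore $\mu$, as $(K_a)_0(0)>0$.

So $\mu\mapsto u_\mu$ is a bijection onto $\mathcal E\setminus\{1\}$.

*Order.* If $\mu\le\nu$, then $k_\mu\le k_\nu$ and $u_\mu\le u_\nu$. If $u_\mu\le u_\nu$, then $k_\nu-k_\mu\in H$ equals some $k_\sigma$, and $\nu=\mu+\sigma\ge\mu$ by injectivity.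

*Items 1–3.* Item 1 follows from (b): $\gamma(\chi_a(g)K_a)=\tau_gu_a$, with $g=(\frac{\ln m}{|a|}v_a,0)$ if $a\ne0$ and $g=(0,-\ln m)$ if $a=0$; in both cases $\chi_a(g)=m$. Item 2 is Proposition 14. Item 3 is the formula for $T_gk_\mu$.

*Homeomorphism.* Continuity of $\mu\mapsto u_\mu$ is clear. If $u_{\mu_i}\to u_\mu$, then $k_{\mu_i}\to k_\mu$ by Proposition 13, so the masses are bounded, and any weak limit point $\mu'$ of $(\mu_i)$ satisfies $k_{\mu'}=k_\mu$, so $\mu'=\mu$.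

**(d) $u_t\ge2|\nabla u|$.** This is trivial for $u\equiv1$; let $u=u_\mu$. If $s>0$ and $|y|\le2s$, then for all $a\in\mathbb B$
$$\ln\chi_a(y,s)\le2|a|s-(|a|^2+1)s=-(1-|a|)^2s\le0.$$
So $T_{(y,s)}k_\mu\le k_\mu$, i.e. $u(x+y,t-s)\le u(x,t)$. Take $y=2s\nabla u/|\nabla u|$ at $(x,t)$ (and $y=0$ if $\nabla u(x,t)=0$). The left side is $u(x,t)+2s|\nabla u|-su_t+o(s)$; divide by $s$ and let $s\downarrow0$.

**(e) Back to general $f'(0)$.** Let $\tilde f=f/f'(0)$. For $\mu$ on $\mathbb B=\{|a|\le\lambda^*\}$ let $\tilde\mu$ be its image under $a\mapsto\tilde a=a/\lambda^*$, and put $u_\mu(x,t)=\tilde u_{\tilde\mu}(\lambda^*x,f'(0)t)$. This is a bijection onto $\mathcal E\setminus\{1\}$ for the original equation, with the same order and topology statements. In item 1, by $\tilde\varphi_{c/\lambda^*}(z)=\varphi_c(z/\lambda^*)$,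
$$\frac1{\lambda^*}\Big(\lambda^*x\cdot v_a+\tilde c\,f'(0)t+\frac{\ln m}{|\tilde a|}\Big)=x\cdot v_a+\lambda^*\tilde c\,t+\frac{\ln m}{|a|},\qquad\lambda^*\tilde c=\lambda^*\Big(|\tilde a|+\frac1{|\tilde a|}\Big)=c_a,$$
and $\tilde\xi(f'(0)t+\ln m)=\xi(t+\frac{\ln m}{f'(0)})$. In item 3, $\tilde a\cdot\lambda^*y-(|\tilde a|^2+1)f'(0)s=a\cdot y-(|a|^2+f'(0))s$. Item 2 is unchanged, the limit being over real $r$. Finally (d) gives $u_t=f'(0)\tilde u_t\ge2f'(0)|\nabla\tilde u|=2\lambda^*|\nabla u|=c^*|\nabla u|$. For the critical fronts $\varphi_{c^*}(x\cdot v+c^*t)$ both sides equal $c^*\varphi_{c^*}'$, so the constant is sharp. $\blacksquare$
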